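# Nonexpansive retractions onto fixed-point sets in ultrapowers

## A diagonal index along a free ultrafilter

Throughout, $\mathbb N=\{1,2,\dots\}$ and $U$ is a free ultrafilter on $\mathbb N$. That is, $U$ is a family of subsets of $\mathbb N$ that is closed under finite intersections and supersets, does not contain $\emptyset$, contains exactly one of $S$ and $\mathbb N\setminus S$ for each $S\subset\mathbb N$, and contains no finite set. Hence every cofinite set is in $U$. We say that something holds for $U$-many $n$ if the set of these $n$ belongs to $U$. For real numbers, $s_n\to_U s$, also written $\lim_U s_n=s$, means that for every $\varepsilon>0$ we have $|s_n-s|<\varepsilon$ for $U$-many $n$, and $s_n\to_U\infty$ means that for every $m$ we have $s_n\ge m$ for $U$-many $n$. Every bounded real sequence has exactly one limit along $U$. These limits respect sums, products, maxima and minima of two sequences, and inequalities that hold for $U$-many $n$.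

An ultrafilter is closed under finite intersections only. The following construction is the substitute for countable intersections, and nearly every argument below passes through it.

**Lemma 1 (diagonal index).** Let $A_1,A_2,\dots\in U$. Put
$$B_m=\{n\ge m:\ n\in A_1\cap\dots\cap A_m\},\qquad h_n=\max\{m:\ n\in B_m\}\ \text{ if } n\in B_1,\qquad h_n=1\ \text{ if } n\notin B_1 .$$
Then $B_m\in U$ for every $m$, $1\le h_n\le n$ for every $n$, and $h_n\to_U\infty$. Moreover, if $n\in B_m$, then $h_n\ge m$ and $n\in A_1\cap\dots\cap A_{h_n}$.

**Proof.** $B_m$ is a finite intersection of members of $U$ (the set $\{n\ge m\}$ is cofinite), so $B_m\in U$. The sets $B_m$ decrease. If $n\in B_1$, the set of $m$ with $n\in B_m$ contains $1$ and is bounded by $n$, so the maximum exists and $1\le h_n\le n$. If $n\in B_m$, then $n\in B_1$, so $h_n\ge m$ by definition of the maximum, and $n\in B_{h_n}\subset A_1\cap\dots\cap A_{h_n}$. Finally $\{n:h_n\ge m\}\supset B_m\in U$, which is $h_n\to_U\infty$. $\blacksquare$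

For example, if $A_m=\{n:n\ge m^2\}$, then $B_m=A_m$ and $h_n=\lfloor\sqrt n\rfloor$. Here $\bigcap_m A_m=\emptyset$, so no $n$ satisfies all the conditions. The lemma lets the number of the condition grow with $n$, slowly enough that the condition numbered $h_n$ is true at $n$.

What is it for? Its main use is the next statement, which takes a sequence of nonnegative functions that dies at every fixed coordinate and produces a moving coordinate at which it still dies.

**Lemma 2 (slow coordinate).** Let $g_n:\mathbb N\to[0,\infty)$ be such that $\lim_U g_n(j)=0$ for each fixed $j$. Then there are integers $h_n$ with $1\le h_n\le n$ and $h_n\to_U\infty$ such that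
$$\max_{j\le h_n}g_n(j)\le \frac1{h_n}\qquad\text{for } U\text{-many } n .$$

**Proof.** Let $A_m=\{n:\max_{j\le m}g_n(j)\le 1/m\}$. This set is in $U$, because it is the intersection of the $m$ sets $\{n:g_n(j)\le1/m\}$, $j\le m$, each of which is in $U$. Take $h$ from Lemma 1. For $n\in B_1\in U$ we have $n\in A_{h_n}$, which is the claim. $\blacksquare$

In a sequence space, the vector $2e_{h_n}$ (a spike at coordinate $h_n$) is then almost invisible to $g_n$. This spike, placed after $g_n$ is known, will answer the question of the next section. Lemma 1 will also show that a certain cardinal is uncountable and that certain sets are closed.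

## Ultrapowers of a space, of a set and of a mapping

**Definition.** Let $E$ be a Banach space. Its ultrapower $\tilde E=(E)_U$ is the quotient of the space $l_\infty(E)$ of bounded sequences in $E$ by the subspace of those $(x_n)$ with $\lim_U\|x_n\|=0$. The class of $(x_n)$ is written $(x_n)_U$, and $\|(x_n)_U\|=\lim_U\|x_n\|$. It is a textbook fact that $\tilde E$ is a Banach space.

If $E=\mathbb R$, then $(x_n)_U\mapsto\lim_Ux_n$ identifies $\tilde E$ with $\mathbb R$; in the same way $\tilde E=E$ whenever $\dim E<\infty$. If $E=c_0$ with unit vectors $e_k$, the class $(e_n)_U$ has norm $1$ and is new: its distance to the class of a constant sequence $(x)$ is $\lim_U\|e_n-x\|\ge\lim_U|1-x(n)|=1$.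

**Definition.** A map $T:C\to C$ is nonexpansive if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$, and $\operatorname{Fix}T$ is its set of fixed points. A subset $F$ of a metric space $X$ is a nonexpansive retract of $X$ if there is a nonexpansive $R:X\to F$ with $Rx=x$ for all $x\in F$.

For instance, $[a,b]$ is a nonexpansive retract of $\mathbb R$: move each point to the nearest point of $[a,b]$.

Let $C\subset E$ be nonempty, bounded, closed and convex, and let $T:C\to C$ be nonexpansive. Put
$$\tilde C=\{(x_n)_U:\ x_n\in C\text{ for all }n\},\qquad \tilde T\big((x_n)_U\big)=(Tx_n)_U,\qquad F=\operatorname{Fix}\tilde T .$$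
When we write a point of $\tilde C$ as $(x_n)_U$, we always take $x_n\in C$.

**Lemma 3.** The map $\tilde T:\tilde C\to\tilde C$ is well defined and nonexpansive. The set $\tilde C$ is bounded, convex and closed in $\tilde E$, and $F$ is closed. A point $(x_n)_U\in\tilde C$ is in $F$ if and only if $\lim_U\|Tx_n-x_n\|=0$.

**Proof.** If $x_n,x_n'\in C$, then $\|Tx_n-Tx_n'\|\le\|x_n-x_n'\|$. Taking limits along $U$ shows that $(Tx_n)_U$ depends only on $(x_n)_U$, and that $\tilde T$ is nonexpansive. Boundedness and convexity of $\tilde C$ are inherited coordinatewise from $C$. The last sentence holds because $\|\tilde T(x_n)_U-(x_n)_U\|=\lim_U\|Tx_n-x_n\|$.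

For closedness, let $z=(z_n)_U\in\tilde E$ and $z^j=(x^j_n)_U\in\tilde C$ with $\|z^j-z\|<1/j$ for $j=1,2,\dots$. Then $A_j=\{n:\|x_n^j-z_n\|<1/j\}\in U$. With $h$ from Lemma 1, put $x_n=x_n^{h_n}\in C$. If $n\in B_m$, then $n\in A_{h_n}$ and $h_n\ge m$, so $\|x_n-z_n\|<1/h_n\le1/m$. Hence $\lim_U\|x_n-z_n\|=0$ and $z=(x_n)_U\in\tilde C$. Finally, $F$ is closed in $\tilde C$ because $\tilde T$ is continuous, so it is closed in $\tilde E$. $\blacksquare$

It is also true that $F\ne\emptyset$, although $T$ itself may have no fixed point; Lemma 5 will show this. A theorem of B. Maurey says that $F$ is metrically convex: for distinct $x,y\in F$ there is $z\in F$, different from both, with $\|x-y\|=\|x-z\|+\|z-y\|$. A nonexpansive retraction $R$ of $\tilde C$ onto $F$ would imply this at once, with $z=R(\frac{x+y}2)$, so it is natural to ask: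

Is $F=\operatorname{Fix}\tilde T$ always a nonexpansive retract of $\tilde C$?

The answer is no, already in $c_0$ and for every $U$ (Theorem 1). We shall also see how many points of $F$ can be kept fixed by a nonexpansive map $\tilde C\to F$ (Theorem 2), that a continuous retraction always exists (Theorem 3), and that the answer is yes for uniformly nonsquare $E$ (Theorem 4).

## The line, Hilbert space, and a curved fixed-point set

Let $E=\mathbb R$. Then $\tilde C=C$ and $\tilde T=T$. If $a<c<b$ with $a,b$ fixed, then $Tc$ is within $c-a$ of $a$ and within $b-c$ of $b$, which forces $Tc=c$. So $F$ is a closed interval, and the nearest-point map is a nonexpansive retraction.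

Let $E$ be a Hilbert space. The parallelogram law passes to limits along $U$, so $\tilde E$ is a Hilbert space. Let $a,b\in F$ be distinct, let $0<\lambda<1$, and let $c$ be the point of the segment $[a,b]$ with $\|c-a\|=\lambda\|a-b\|$. Then $u=\tilde Tc$ satisfies $\|u-a\|\le\lambda\|a-b\|$ and $\|u-b\|\le(1-\lambda)\|a-b\|$, and so does $c$. If $u\ne c$, strict convexity of balls puts the midpoint of $u$ and $c$ at distance less than $\lambda\|a-b\|$ from $a$ and less than $(1-\lambda)\|a-b\|$ from $b$, against the triangle inequality. So $c\in F$. Thus $F$ is closed and convex, it is nonempty by Lemma 5 below, and the metric projection onto a nonempty closed convex subset of a Hilbert space is nonexpansive. The answer is yes again.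

In general $F$ need not be convex. Let $E=\mathbb R^2$ with the maximum norm, $C=[-1,1]^2$ and $T(s,t)=(s,|s|)$. Since $\big||s|-|s'|\big|\le|s-s'|$, $T$ is nonexpansive; again $\tilde C=C$, $\tilde T=T$, and $F=\{(s,|s|):|s|\le1\}$ is bent. It is still a nonexpansive retract, because $T$ itself is a retraction onto it. So convexity of $F$ is not the point. Indeed, in the counterexample below $F$ will be convex.

## Resolvents whose level depends on $n$

Here is the first thing to try for general $C$. Solving a slightly contracted version of the equation $z=Tz$ gives maps of $C$ into almost fixed points, and in an ultrapower "almost" can be made exact.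

**Lemma 4.** Let $D=\operatorname{diam}C$. For $m\ge1$ and $x\in C$ there is a unique $z=J_mx\in C$ with $z=\frac1mx+(1-\frac1m)Tz$, and for all $x,x'\in C$

1. $\|J_mx-J_mx'\|\le\|x-x'\|$;
2. $\|TJ_mx-J_mx\|\le D/m$;
3. $\|J_mx-x\|\le(m-1)\|Tx-x\|$.

**Proof.** The map $z\mapsto\frac1mx+(1-\frac1m)Tz$ sends the complete set $C$ into itself and has Lipschitz constant at most $1-\frac1m<1$, so Banach's contraction principle gives a unique fixed point.

For 1, subtract the equations for $z=J_mx$ and $z'=J_mx'$: $\|z-z'\|\le\frac1m\|x-x'\|+(1-\frac1m)\|z-z'\|$. Move the last term to the left and multiply by $m$.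

For 2, $Tz-z=Tz-\frac1mx-(1-\frac1m)Tz=\frac1m(Tz-x)$, and $\|Tz-x\|\le D$.

For 3, $z-x=(1-\frac1m)(Tz-x)$ and $\|Tz-x\|\le\|Tz-Tx\|+\|Tx-x\|\le\|z-x\|+\|Tx-x\|$. So $\frac1m\|z-x\|\le(1-\frac1m)\|Tx-x\|$. Multiply by $m$. $\blacksquare$

**Definition.** A function $k:\mathbb N\to\{1,2,\dots\}$ is infinite if $k_n\to_U\infty$.

For example, $k_n=n$ and $k_n=\lfloor\sqrt n\rfloor$ are infinite, and constant functions are not. Every $h$ from Lemma 1 is infinite.

**Lemma 5.** For infinite $h$, the formula $R_h\big((x_n)_U\big)=(J_{h_n}x_n)_U$ gives a well-defined nonexpansive map $R_h:\tilde C\to F$. If $a=(a_n)_U\in F$ and $h_n\|Ta_n-a_n\|\to_U0$, then $R_ha=a$.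

**Proof.** By part 1 of Lemma 4, $\|J_{h_n}x_n-J_{h_n}x_n'\|\le\|x_n-x_n'\|$ for each $n$; the limit along $U$ shows that $R_h$ is well defined and nonexpansive. By part 2, $\|TJ_{h_n}x_n-J_{h_n}x_n\|\le D/h_n\to_U0$, so the values are in $F$. By part 3, $\|J_{h_n}a_n-a_n\|\le h_n\|Ta_n-a_n\|\to_U0$, so $R_ha=a$. $\blacksquare$

In particular $F\neq\emptyset$. If one infinite $h$ were slow enough for every $a\in F$ at once, $R_h$ would be the desired retraction. Let us see exactly how this fails. Take
$$E=c_0,\qquad C=\{x\in c_0:\ 0\le x(k)\le2\ \ \forall k\},\qquad (Tx)(k)=\Big(1-\frac1k\Big)x(k)\qquad(k=1,2,\dots).$$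
Solving $z(k)=\frac1mx(k)+(1-\frac1m)(1-\frac1k)z(k)$, and using $1-(1-\frac1m)(1-\frac1k)=\frac{k+m-1}{mk}$, we get
$$(J_mx)(k)=\frac{k}{k+m-1}\,x(k).$$
Let $h$ be any infinite function and $y=(2e_{h_n})_U$. Since $\|T(2e_{h_n})-2e_{h_n}\|=2/h_n\to_U0$, we have $y\in F$. But $R_hy=\big(\frac{h_n}{2h_n-1}\,2e_{h_n}\big)_U=\frac12y$, because $\frac{h_n}{2h_n-1}\to_U\frac12$. So no $R_h$ is the identity on $F$: each one halves the spike that travels at its own speed.

This rules out one formula, not all retractions. To rule out an arbitrary $R$, there is no $h$ given in advance. The way around is to read $h$ off from a single value $R(f)$ by Lemma 2.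

## A spike placed after the value is known

**Theorem 1.** Let $E=c_0$, let $C=\{x\in c_0:0\le x(k)\le2\ \forall k\}$ and $(Tx)(k)=(1-\frac1k)x(k)$. Then $C$ is nonempty, bounded, closed and convex, and $T:C\to C$ is nonexpansive. For every free ultrafilter $U$, $\operatorname{Fix}\tilde T$ is not a nonexpansive retract of $\tilde C$. Moreover, there is no $L$-Lipschitz retraction of $\tilde C$ onto $\operatorname{Fix}\tilde T$ for any $L<2$, and there is one for $L=2$.

**Step 1: the hypotheses and the shape of $F$.** This step translates membership in $F$ into coordinates. The set $C$ contains $0$ and is cut out of the ball of radius $2$ by closed convex conditions. As $0\le1-\frac1k\le1$, $T$ maps $C$ into $C$ and is nonexpansive. Since $\|Tx-x\|=\sup_kx(k)/k$ for $x\in C$, Lemma 3 gives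
$$(x_n)_U\in F\iff\lim_U\sup_k\frac{x_n(k)}k=0. \tag{1}$$
In particular, if $(x_n)_U\in F$, then $\lim_Ux_n(k)=0$ for each fixed $k$. (The condition in (1) is preserved by convex combinations, so $F$ is convex here. Also $Tx=x$ only for $x=0$, although $F$ contains many spikes.)

**Step 2: a test point.** We choose a point that is close to every slowly moving spike. Let $f_n=\mathbf 1_{\{1,\dots,n\}}\in C$ and $f=(f_n)_U\in\tilde C$. Suppose $1\le k_n\le n$ and $k_n\to_U\infty$, and put $y^k=(2e_{k_n})_U$. By (1), $y^k\in F$, as $\sup_j(2e_{k_n})(j)/j=2/k_n\to_U0$. The vector $f_n-2e_{k_n}$ equals $-1$ at $k_n$ (here $k_n\le n$ is used), equals $1$ at the other $j\le n$, and equals $0$ for $j>n$. Hence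
$$\|f-y^k\|=1. \tag{2}$$

A single spike chosen in advance gives no contradiction: $(e_{k_n})_U$ is in $F$ and lies at distance $1$ from $y^k$, so it is an admissible value for $Rf$ as far as $y^k$ is concerned. The spike must depend on $Rf$.

**Step 3: every point of $F$ misses some spike.** This step turns smallness in $F$ into a large distance. Let $g=(g_n)_U\in F$. By Step 1, $\lim_Ug_n(j)=0$ for each $j$, so Lemma 2 gives an infinite $h$ with $1\le h_n\le n$ and
$$\max_{j\le h_n}g_n(j)\le\frac1{h_n}\quad\text{for }U\text{-many }n. \tag{3}$$
If $k$ is infinite and $k_n\le h_n$ for $U$-many $n$, then for $U$-many $n$, looking at the coordinate $k_n$,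
$$\|g_n-2e_{k_n}\|\ge2-g_n(k_n)\ge2-\frac1{h_n},\qquad\text{so}\qquad\|g-y^k\|\ge2. \tag{4}$$

**Step 4: the contradiction.** Let $R:\tilde C\to F$ be an $L$-Lipschitz retraction. Apply Step 3 to $g=Rf$ and take $k=h$. Since $1\le h_n\le n$ and $h$ is infinite, (2) applies to $y=y^h\in F$, and $Ry=y$. By (4) and (2),
$$2\le\|Rf-y\|=\|Rf-Ry\|\le L\|f-y\|=L .$$
So there is no $L$-Lipschitz retraction with $L<2$, and in particular ($L=1$) no nonexpansive one.

**Step 5: a retraction with $L=2$.** This step shows that the constant $2$ is attained. The idea is to lower each vector by the size of what survives at fixed coordinates. For $x=(x_n)_U\in\tilde C$ put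
$$d(x)=\sup_k\lim_Ux_n(k)\in[0,2],\qquad R(x)=\big((x_n-d(x)\mathbf 1)_+\big)_U ,$$
where $\mathbf 1$ is the constant function $1$ and $(\cdot)_+$ is the positive part, coordinate by coordinate.

Since $|x_n(k)-x_n'(k)|\le\|x_n-x_n'\|$, the number $d(x)$ does not depend on the representative, and $|d(x)-d(y)|\le\|x-y\|$. For a fixed number $d$ the map $s\mapsto(s-d)_+$ is nonexpansive on $\mathbb R$, so $R(x)$ does not depend on the representative either. Since $d(x)\ge0$ and $0\le x_n\le2$ with $x_n\in c_0$, we have $0\le(x_n-d(x)\mathbf 1)_+\le x_n$, so $(x_n-d(x)\mathbf1)_+\in C$.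

Next, $R(x)\in F$: for each $N$, splitting the supremum at $N$,
$$\sup_k\frac1k\big(x_n(k)-d(x)\big)_+\le\max_{k\le N}\big(x_n(k)-d(x)\big)_++\frac2N .$$
For each $k\le N$ we have $\lim_U(x_n(k)-d(x))_+=(\lim_Ux_n(k)-d(x))_+=0$, so the limit along $U$ of the left side is at most $2/N$. As $N$ is arbitrary, it is $0$, and (1) applies.

If $x\in F$, then $\lim_Ux_n(k)=0$ for all $k$, so $d(x)=0$ and $R(x)=(x_n)_U=x$. Finally $|(s-d)_+-(t-d')_+|\le|s-t|+|d-d'|$ gives $\|Rx-Ry\|\le\|x-y\|+|d(x)-d(y)|\le2\|x-y\|$. $\blacksquare$

For the test point, $d(f)=1$ and $Rf=0$, which is at distance exactly $2$ from every spike $y^k$.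

## How many fixed points can be prescribed

The spike in Step 4 depended on $Rf$. How large a set of spikes do we need in advance in order to be sure that one of them defeats any given candidate? And for smaller sets, do suitable nonexpansive maps exist? One cardinal answers both.

**Definition.** For $k,l:\mathbb N\to\{1,2,\dots\}$ write $k\le_Ul$ if $k_n\le l_n$ for $U$-many $n$, and $k<_Ul$ if $k_n<l_n$ for $U$-many $n$. A set $K$ of infinite functions is coinitial if every infinite $h$ satisfies $k\le_Uh$ for some $k\in K$. Let $\mu_U$ be the least cardinality of a coinitial set.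

The relation $\le_U$ is reflexive and transitive, and it is total: if $k\le_Ul$ fails, the complement $\{n:l_n<k_n\}$ is in $U$, that is, $l<_Uk$. For example, $\lfloor\sqrt n\rfloor<_Un$. The set of all infinite functions is coinitial, so $\mu_U$ exists. A single function $k$ is never coinitial, because $\lfloor\sqrt{k_n}\rfloor$ is again infinite and is $<k_n$ as soon as $k_n\ge2$. More is true.

**Lemma 6.** $\mu_U$ is uncountable. In fact, for infinite $k^1,k^2,\dots$ there is an infinite $h$ with $h<_Uk^i$ for all $i$.

**Proof.** Let $A_m=\{n:k^i_n>m\text{ for all }i\le m\}\in U$ and take $h$ from Lemma 1. Fix $i$. If $n\in B_i$, then $h_n\ge i$ and $n\in A_{h_n}$, so $k_n^i>h_n$. As $B_i\in U$, $h<_Uk^i$. Thus no countable set of infinite functions is coinitial (enumerate it with repetitions if it is finite). $\blacksquare$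

The density character of a metric space is the least cardinality of a dense subset.

**Theorem 2.** (i) Let $C\ne\emptyset$ be bounded, closed and convex in a Banach space, let $T:C\to C$ be nonexpansive, and let $A\subset F$ have a dense subset of cardinality $<\mu_U$ (for example, $A$ separable). Then there is a nonexpansive $R_A:\tilde C\to F$ with $R_Aa=a$ for all $a\in A$. In particular, if $F$ has density character $<\mu_U$ (for example, $F$ separable), $F$ is a nonexpansive retract of $\tilde C$.

(ii) The cardinal is optimal for every $U$. In the example of Theorem 1 there are $A\subset F$ with $|A|\le\mu_U$ and $f\in\tilde C$ such that, for every $L<2$, there is no $g\in F$ with $\|g-a\|\le L\|f-a\|$ for all $a\in A$. Hence no $L$-Lipschitz map $A\cup\{f\}\to F$ with $L<2$ is the identity on $A$.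

**Step 1, for (i): a speed limit for each point.** By Lemma 5, $R_h$ fixes $a$ when $h$ is slow compared with the defect of $a$; here we express "slow" by one infinite function. Let $A_0$ be dense in $A$ with $|A_0|<\mu_U$. For $a\in A_0$ fix a representative $(a_n)$ in $C$, let $\varepsilon_n=\|Ta_n-a_n\|\to_U0$, and put
$$k^a_n=\max\big\{1,\min\{n,\lfloor\varepsilon_n^{-1/2}\rfloor\}\big\},\qquad\text{with }\varepsilon_n^{-1/2}=\infty\text{ if }\varepsilon_n=0 .$$
Both $n$ and $\lfloor\varepsilon_n^{-1/2}\rfloor$ tend to $\infty$ along $U$, so $k^a$ is infinite. If $\varepsilon_n\le1$, then $k^a_n\varepsilon_n\le\varepsilon_n^{1/2}$: this is clear for $\varepsilon_n=0$, and for $0<\varepsilon_n\le1$ the minimum is at least $1$, so $k_n^a\le\varepsilon_n^{-1/2}$.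

**Step 2, for (i): one speed below all limits.** This step uses the size of $A_0$. The set $\{k^a:a\in A_0\}$ has cardinality $<\mu_U$, so it is not coinitial: there is an infinite $h$ such that $k^a\le_Uh$ for no $a\in A_0$. By totality $h<_Uk^a$ for all $a\in A_0$. For $U$-many $n$ we have $\varepsilon_n\le1$ and $h_n\le k^a_n$, so $h_n\|Ta_n-a_n\|\le k_n^a\varepsilon_n\le\varepsilon_n^{1/2}\to_U0$. By Lemma 5, $R_ha=a$ for all $a\in A_0$. The set of points fixed by the continuous map $R_h$ is closed in $\tilde C$, so $R_h$ fixes all of $A$. Put $R_A=R_h$. If $A$ is separable, a countable dense subset has cardinality $<\mu_U$ by Lemma 6. The last sentence of (i) is the case $A=F$.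

**Step 3, for (ii): enough spikes.** Now we choose the spikes before seeing $g$. Let $K$ be coinitial with $|K|=\mu_U$. Replacing each $k\in K$ by $n\mapsto\min(k_n,n)$ keeps the functions infinite and makes them smaller, so $K$ stays coinitial, and its cardinality is still at most $\mu_U$. So assume $k_n\le n$. Let $y^k=(2e_{k_n})_U\in F$, let $A=\{y^k:k\in K\}$, and let $f$ be the test point from the proof of Theorem 1. By (2), $\|f-y^k\|=1$ for all $k\in K$. Let $g\in F$ be arbitrary and take $h$ as in (3). Choose $k\in K$ with $k\le_Uh$. Then (4) gives $\|g-y^k\|\ge2=2\|f-y^k\|$, so for $L<2$ the inequality $\|g-a\|\le L\|f-a\|$ fails at $a=y^k$. If an $L$-Lipschitz map $A\cup\{f\}\to F$ with $L<2$ were the identity on $A$, its value $g$ at $f$ would satisfy all these inequalities. $\blacksquare$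

Part (i) contains Maurey's theorem: for distinct $x,y\in F$ let $A=\{x,y\}$ and $z=R_A\big(\frac{x+y}2\big)\in F$. Then $\|z-x\|=\|R_A(\frac{x+y}2)-R_Ax\|\le\frac12\|x-y\|$, likewise $\|z-y\|\le\frac12\|x-y\|$, and by the triangle inequality both are equalities.

## A continuous retraction assembled over a nerve

If we give up the Lipschitz condition, a retraction always exists. The standard recipe would be to cover the complement $W=\tilde C\setminus F$ by small open sets $V$, choose $a_V\in F$ near $V$, and map $x$ to $\sum_Vp_V(x)a_V$ with a partition of unity $(p_V)$. This stops at once: $F$ need not be convex (recall $\{(s,|s|)\}$), so the sum may leave $F$. One would like to push the sum back by a nonexpansive map into $F$ that keeps all the $a_V$ fixed, but there may be too many $a_V$ for Theorem 2(i). The remedy is to push back one simplex at a time. Each time only a compact, hence separable, set has to be kept fixed.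

We use three textbook facts. Every open cover of a metric space has a locally finite open refinement (Stone). A locally finite open cover $\mathcal U$ of a metric space $W$ has a continuous partition of unity $(p_V)$ with $p_V=0$ off $V$: normalize the functions $x\mapsto\min\{1,\operatorname{dist}(x,W\setminus V)\}$, reading $\operatorname{dist}(x,\emptyset)$ as $1$. Finally, every nonempty convex subset $Q$ of a normed space is an absolute extensor for metrizable spaces: each continuous map into $Q$ from a closed subset of a metrizable space extends continuously to the whole space (Dugundji's extension theorem). A metrizable space is an absolute retract for metrizable spaces if it is a retract of every metrizable space that contains it as a closed subset; a metrizable absolute extensor has this property, since one can extend the identity.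

**Definition.** The nerve $N$ of a cover $\mathcal U$ by nonempty sets has as simplices the finite nonempty $\sigma\subset\mathcal U$ with $\bigcap\sigma\ne\emptyset$. Nonempty subsets of simplices are simplices. The dimension of $\sigma$ is its number of elements minus $1$. Let $|\sigma|$ be the set of $t:\mathcal U\to[0,1]$ that vanish off $\sigma$ and satisfy $\sum_Vt_V=1$, let $\partial|\sigma|$ be the union of $|\tau|$ over nonempty $\tau\subsetneq\sigma$, and let $|N|=\bigcup_\sigma|\sigma|$.

For the cover of $(0,3)$ by $V_1=(0,2)$ and $V_2=(1,3)$, the nerve has two vertices and one edge $\sigma=\{V_1,V_2\}$, and $|N|$ is a segment.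

**Theorem 3.** For every nonempty bounded closed convex $C$, every nonexpansive $T:C\to C$ and every $\epsilon>0$, there is a continuous retraction $\rho:\tilde C\to F$ with $\|\rho(x)-p\|\le(4+\epsilon)\|x-p\|$ for all $x\in\tilde C$, $p\in F$. In particular $F$ is an absolute retract for metrizable spaces.

**Step 1: a cover with nearby points of $F$.** This step sets the scale: near $x$ everything happens within a multiple of its distance to $F$. Recall that $F$ is nonempty and closed and $\tilde C$ is convex. Let $W=\tilde C\setminus F$. If $W=\emptyset$, let $\rho$ be the identity; so assume $W\ne\emptyset$. For $x\in W$ let $r(x)=\operatorname{dist}(x,F)>0$; this function is $1$-Lipschitz. Fix $\eta\in(0,1)$ with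
$$q:=\frac{1+2\eta}{1-\eta}\le1+\frac\epsilon3 .$$
Let $\mathcal U$ be a locally finite cover of $W$ by nonempty open sets that refines the cover by the balls $B(x,\eta r(x))\cap W$, $x\in W$, and let $(p_V)$ be a partition of unity as above. For each $V\in\mathcal U$ choose $x_V\in W$ with $V\subset B(x_V,\eta r(x_V))$, and $a_V\in F$ with $\|x_V-a_V\|\le(1+\eta)r(x_V)$. If $x\in V$, then $r(x_V)\le r(x)+\|x-x_V\|\le r(x)+\eta r(x_V)$, so $r(x_V)\le r(x)/(1-\eta)$, and
$$\|x-a_V\|\le\|x-x_V\|+\|x_V-a_V\|\le(1+2\eta)r(x_V)\le q\,r(x)\qquad(x\in V). \tag{5}$$

**Step 2: a map of the nerve into $F$.** Here we replace convex combinations of the $a_V$ by points of $F$. We construct $\varphi:|N|\to F$, continuous on each $|\sigma|$, by induction on the dimension of $\sigma$. At the vertex $V$ (the function that is $1$ at $V$ and $0$ elsewhere) let $\varphi=a_V$. Let $\dim\sigma=k\ge1$ and suppose that $\varphi$ is already defined on all simplices of smaller dimension. Then $\varphi$ is continuous on $\partial|\sigma|$, a finite union of closed faces on each of which it is continuous. So $A_\sigma=\varphi(\partial|\sigma|)\subset F$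 is compact, and it contains all $a_V$ with $V\in\sigma$. A compact metric space is separable, so Theorem 2(i) provides a nonexpansive $R_\sigma:\tilde C\to F$ that is the identity on $A_\sigma$.

Fix $c_\sigma\in\{a_V:V\in\sigma\}$ and let $\beta_\sigma$ be the barycenter of $|\sigma|$, whose coordinates on $\sigma$ all equal $\frac1{k+1}$. Each $s\in|\sigma|$ can be written as
$$s=(1-\theta)\beta_\sigma+\theta b,\qquad\theta\in[0,1],\quad b\in\partial|\sigma| .$$
Here $\theta$ is unique, because the least coordinate of $b$ on $\sigma$ is $0$, so $\theta=1-(k+1)\min_{V\in\sigma}s_V$. For $\theta>0$ also $b=\beta_\sigma+(s-\beta_\sigma)/\theta$ is unique. Put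
$$\varphi(s)=R_\sigma\big((1-\theta)c_\sigma+\theta\varphi(b)\big). \tag{6}$$
The argument of $R_\sigma$ is in the convex set $\tilde C$. For $\theta=0$ the choice of $b$ does not matter, and $\varphi(\beta_\sigma)=R_\sigma c_\sigma=c_\sigma$. For $\theta=1$ we have $b=s\in\partial|\sigma|$, and (6) gives $R_\sigma\varphi(s)=\varphi(s)$, the old value. Where $\theta>0$, $\theta$ and $b$ depend continuously on $s$, so $\varphi$ is continuous there. At $\beta_\sigma$,
$$\|\varphi(s)-c_\sigma\|=\big\|R_\sigma\big((1-\theta)c_\sigma+\theta\varphi(b)\big)-R_\sigma c_\sigma\big\|\le\theta\|\varphi(b)-c_\sigma\|\le\theta\operatorname{diam}\tilde C ,$$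
which tends to $0$ as $s\to\beta_\sigma$, because then $\theta\to0$. So $\varphi$ is continuous on $|\sigma|$. Distinct simplices of dimension $k$ meet only in faces of smaller dimension, where $\varphi$ was defined before, so the definitions are consistent.

On the edge $\{V_1,V_2\}$ with $c_\sigma=a_{V_1}$ we have $\theta=|s_{V_1}-s_{V_2}|$. For $s_{V_1}\ge s_{V_2}$ the map is constantly $a_{V_1}$; for $s_{V_2}\ge s_{V_1}$ it is $R_\sigma\big((1-\theta)a_{V_1}+\theta a_{V_2}\big)$, which travels from $a_{V_1}$ to $a_{V_2}$ inside $F$.

**Step 3: $\varphi(s)$ stays near the heaviest vertex.** The maps $R_\sigma$ have no reason to respect convex hulls, so we need one inequality that survives the induction. For $s\in|N|$ let $S(s)$ be its support and $M(s)=\{V:s_V=\max_{V'}s_{V'}\}\subset S(s)$.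

**Lemma 7.** For each $s\in|N|$ and each $V\in M(s)$,
$$\|\varphi(s)-a_V\|\le\max_{V'\in S(s)}\|a_{V'}-a_V\| .$$

**Proof.** Induction on the dimension of $\sigma=S(s)$. In dimension $0$ we have $\varphi(s)=a_V$. Let $\dim\sigma\ge1$ and write $s=(1-\theta)\beta_\sigma+\theta b$. Since $a_V\in A_\sigma$, $R_\sigma a_V=a_V$, so by (6)
$$\|\varphi(s)-a_V\|\le\|(1-\theta)c_\sigma+\theta\varphi(b)-a_V\|\le(1-\theta)\|c_\sigma-a_V\|+\theta\|\varphi(b)-a_V\| .$$
The number $\|c_\sigma-a_V\|$ is at most the maximum in the claim, as $c_\sigma=a_{V'}$ for some $V'\in\sigma$. If $\theta=0$, we are done. If $\theta>0$, the coordinates of $b$ on $\sigma$ come from those of $s$ by the increasing affine function $u\mapsto\frac1\theta\big(u-\frac{1-\theta}{\dim\sigma+1}\big)$, and off $\sigma$ both $s$ and $b$ vanish. So the largest coordinates sit at the same places: $M(b)=M(s)\ni V$. Since $b\in\partial|\sigma|$, $S(b)\subsetneq\sigma$, and the induction hypothesis gives $\|\varphi(b)-a_V\|\le\max_{V'\in S(b)}\|a_{V'}-a_V\|$, which is at most the maximum over $S(s)$. $\blacksquare$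

The choice of $V$ in $M(s)$ is what makes the induction run. For a general $V\in S(s)$ the vertex may be lost in passing from $s$ to $b$, and then nothing is known about $\|\varphi(b)-a_V\|$.

**Step 4: the retraction and its estimate.** We pull $\varphi$ back to $W$ and glue with the identity on $F$. For $x\in W$ put $s(x)=(p_V(x))_{V\in\mathcal U}$. Its support consists of sets that contain $x$, and it is finite by local finiteness, so it is a simplex and $s(x)\in|N|$. Define $\rho(x)=\varphi(s(x))$ for $x\in W$ and $\rho(x)=x$ for $x\in F$.

Each point of $W$ has a neighborhood $O$ that meets only finitely many members $V_1,\dots,V_l$ of $\mathcal U$. On $O$, $s$ is a continuous map into the finite subcomplex formed by the simplices $\sigma\subset\{V_1,\dots,V_l\}$. On this complex $\varphi$ is continuous, since the complex is a finite union of closed sets $|\sigma|$ on each of which $\varphi$ is continuous. So $\rho$ is continuous on $W$, which is open in $\tilde C$.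

Let $x\in W$, $s=s(x)$ and $V\in M(s)$. All members of $S(s)$ contain $x$. By (5), $\|a_{V'}-a_V\|\le\|a_{V'}-x\|+\|x-a_V\|\le2q\,r(x)$ for $V'\in S(s)$, and Lemma 7 gives
$$\|\rho(x)-x\|\le\|x-a_V\|+\|\varphi(s)-a_V\|\le q\,r(x)+2q\,r(x)=3q\,r(x) .$$
For $p\in F$ we have $r(x)\le\|x-p\|$, hence
$$\|\rho(x)-p\|\le(1+3q)\|x-p\|\le(4+\epsilon)\|x-p\| .$$
For $x\in F$ the inequality is trivial. As $\rho(p)=p$, it also shows that $\rho$ is continuous at each $p\in F$. So $\rho$ is a continuous retraction of $\tilde C$ onto $F$.

**Step 5: absolute retract.** This step transfers the extension property from $\tilde C$ to $F$. By Dugundji's theorem, a continuous map from a closed subset of a metrizable space into $F\subset\tilde C$ extends to a continuous map into $\tilde C$; composing with $\rho$ gives an extension into $F$. So $F$ is an absolute extensor, and hence an absolute retract, for metrizable spaces. $\blacksquare$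

The estimate compares $\rho(x)$ only with points $p\in F$, so $\rho$ need not be Lipschitz. These notes do not decide whether a Lipschitz retraction, with some constant, always exists.

## Minimal maps when weak compactness is available

In Lemma 5 one would like to let $h$ become slower and slower and pass to a limit of the maps $R_h$. In $c_0$ there is no weak compactness to produce limits: $\tilde E$ contains $c_0$ as the closed subspace of classes of constant sequences, so $\tilde E$ is not reflexive. When $\tilde E$ is reflexive and has a fixed point property, a minimality argument replaces the limit.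

**Definition.** A set has the fixed point property for nonexpansive self-maps if every nonexpansive map of the set into itself has a fixed point. A Banach space $E$ with unit ball $B_E$ is uniformly nonsquare if there is $\delta>0$ with
$$\min\Big\{\Big\|\frac{x+y}2\Big\|,\Big\|\frac{x-y}2\Big\|\Big\}\le1-\delta\qquad\text{for all }x,y\in B_E. \tag{7}$$

In a Hilbert space, $\|\frac{x+y}2\|^2+\|\frac{x-y}2\|^2=\frac12(\|x\|^2+\|y\|^2)\le1$, so the minimum is at most $1/\sqrt2$. The plane with the maximum norm is not uniformly nonsquare: for $x=(1,1)$ and $y=(1,-1)$ both norms equal $1$.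

**Theorem 4.** Suppose $\tilde E$ is reflexive and every nonempty bounded closed convex subset of $\tilde E$ has the fixed point property for nonexpansive self-maps. Then for all $C,T$ as in the question, $F$ is a nonexpansive retract of $\tilde C$. This applies whenever $E$ is uniformly nonsquare, in particular when $E$ is uniformly convex or uniformly smooth.

The proof of the first part follows the method of Bruck, Trans. AMS 179 (1973).

**Step 1: a compact set of maps.** We look for the retraction inside a set on which Zorn's lemma can be used. By Lemma 3, $\tilde C$ is bounded, closed and convex in the reflexive space $\tilde E$, hence weakly compact. Let $\mathcal N$ be the set of nonexpansive $f:\tilde C\to\tilde C$ with $f|_F=\mathrm{id}$. It contains the identity and is convex. Give $\tilde C^{\tilde C}$ the product of the weak topologies; it is compact by Tychonoff's theorem. If a net $f_\alpha\in\mathcal N$ converges to $f$, then $f_\alpha x-f_\alpha y\to fx-fy$ weakly, so by weak lower semicontinuity of the norm $\|fx-fy\|\le\liminf_\alpha\|f_\alpha x-f_\alpha y\|\le\|x-y\|$; and $fp=p$ for $p\in F$. So $\mathcal N$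 is closed, hence compact.

**Step 2: a minimal map.** We now select the map that is closest to all points of $F$ in an order sense. For $f,g\in\mathcal N$ write $f\preceq g$ if $\|fx-p\|\le\|gx-p\|$ for all $x\in\tilde C$, $p\in F$. This is a preorder. For each $g$ the set $\{f\in\mathcal N:f\preceq g\}$ contains $g$, and it is closed by weak lower semicontinuity of the norm. When $g$ runs through a nonempty chain, these sets are nested, nonempty and closed in the compact set $\mathcal N$, so they have a common element, which is a lower bound of the chain. By Zorn's lemma there is $r\in\mathcal N$ that is minimal in this sense: if $f\in\mathcal N$ and $f\preceq r$, then $r\preceq f$.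

**Step 3: $r$ maps into $F$.** This is where the fixed point property enters. Let $x\in\tilde C$ and $K_x=\{f(rx):f\in\mathcal N\}$. It is the image of the compact convex set $\mathcal N$ under the map $f\mapsto f(rx)$, which is affine and continuous into the weak topology. So $K_x$ is convex and weakly compact, hence closed and bounded, and it is nonempty. If $f\in\mathcal N$, then $\tilde T\circ f$ is nonexpansive and fixes each point of $F$, so $\tilde T\circ f\in\mathcal N$; thus $\tilde T(K_x)\subset K_x$. By hypothesis $\tilde T$ has a fixed point in $K_x$: there are $f\in\mathcal N$ and $u\in F$ with $f(rx)=u$.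

Now $f\circ r\in\mathcal N$, and for all $x'\in\tilde C$, $p\in F$ we have $\|frx'-p\|=\|frx'-fp\|\le\|rx'-p\|$, that is, $f\circ r\preceq r$. By minimality $r\preceq f\circ r$. Applying this to $x$ and $p=u$ gives $\|rx-u\|\le\|frx-u\|=0$. So $rx=u\in F$, and $r$ is a nonexpansive retraction of $\tilde C$ onto $F$.

**Step 4: uniformly nonsquare spaces.** We check the two hypotheses. Let $E$ satisfy (7). If $\|(x_n)_U\|\le1$, the vectors $x_n/\max\{1,\|x_n\|\}\in B_E$ represent the same class, because they differ from $x_n$ by $\max\{0,\|x_n\|-1\}\to_U0$ in norm. So for two points of $B_{\tilde E}$ we may apply (7) to representatives in $B_E$ for each $n$ and pass to the limit along $U$, which commutes with the minimum. Hence $\tilde E$ satisfies (7) with the same $\delta$. A uniformly nonsquare Banach space is reflexive (R. C. James, Ann. of Math. 80 (1964)), and its bounded closed convex sets have the fixed point property (J. García-Falset, E. Llorens-Fuster, E. M. Mazcuñán-Navarro, J. Funct. Anal. 233 (2006) 494–514). So the first part of the theorem applies.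

**Step 5: uniformly convex and uniformly smooth spaces.** It remains to see that both classes satisfy (7). Let $E$ be uniformly convex: for each $\varepsilon\in(0,2]$ there is $\delta(\varepsilon)>0$ such that $x,y\in B_E$ and $\|x-y\|\ge\varepsilon$ imply $\|\frac{x+y}2\|\le1-\delta(\varepsilon)$. For $x,y\in B_E$, either $\|x-y\|<1$ and $\|\frac{x-y}2\|<\frac12$, or $\|\frac{x+y}2\|\le1-\delta(1)$. So (7) holds with $\delta=\min\{\frac12,\delta(1)\}$.

Let $E$ be uniformly smooth: $\tau(t)/t\to0$ as $t\to0^+$, where $\tau(t)=\sup\{\frac12(\|x+ty\|+\|x-ty\|)-1:\|x\|=\|y\|=1\}$. Suppose (7) fails for every $\delta>0$. Given $\delta\in(0,\frac12)$, choose $x,y\in B_E$ with $\|x\pm y\|>2-2\delta$. Then $\|x\|\ge\|x+y\|-\|y\|>1-2\delta$, and likewise $\|y\|>1-2\delta$. For $t\in(0,1]$, $\|x\pm ty\|\ge\|x\pm y\|-(1-t)\|y\|\ge1+t-2\delta$. The unit vectors $x'=x/\|x\|$ and $y'=y/\|y\|$ satisfy $\|x'-x\|\le2\delta$ and $\|y'-y\|\le2\delta$, so $\|x'\pm ty'\|\ge1+t-6\delta$, and $\tau(t)\ge t-6\delta$. Letting $\delta\to0$ gives $\tau(t)\ge t$ for all $t\in(0,1]$, which contradicts $\tau(t)/t\to0$. $\blacksquare$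

The theorem does not decide the case of a general superreflexive $E$.
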